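# Height one primes of enveloping algebras in characteristic $p$

## 1. Abelian Lie algebras: unique factorization in a polynomial ring

Throughout, $F$ is an arbitrary field of characteristic $p>0$, $L$ is a finite dimensional Lie algebra over $F$, $N=\dim L$, $U=U(L)$ is its enveloping algebra and $Z=Z(U)$ its center. "Ideal" means two-sided ideal. An ideal $P\ne U$ is *prime* if $aUb\subset P$ implies $a\in P$ or $b\in P$. A *height one prime* is a minimal nonzero prime ideal. If $L=0$, then $U=Z=F$ and there is nothing to study, so $N\ge 1$.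

**Proposition 1.1.** If $L$ is abelian, every height one prime of $U$ is generated by a central element, and $Z$ is factorial.

**Proof.** Here $U=Z=F[x_1,\dots,x_N]$, which is factorial by Gauss. Let $P$ be a height one prime and $0\ne u\in P$. As $P$ is prime and proper, it contains an irreducible factor $f$ of $u$. The ideal $fU$ is a nonzero prime inside $P$, so $P=fU$ by minimality. $\square$

What changes when $L$ is not abelian? The center becomes smaller than $U$, primes have to be two-sided, and there is no factorization into irreducibles in $U$. Two small algebras show what to expect.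

**Example 1.2.** Let $L=Fx\oplus Fy$ with $[x,y]=y$. From $xy=y(x+1)$ we get $yU=Uy$, and $U/yU=F[x]$ is a domain, so $yU$ is prime. It has height one. Indeed, let $0\neq P'\subsetneq yU$ be prime. Then $y\notin P'$. Each $u\in P'$ is $yu'$, and $yUu'=Uyu'\subset P'$ gives $u'\in P'$. So $P'=yP'$, hence $P'\subset\bigcap_k y^kU=0$ (compare degrees), a contradiction. No central element generates $yU$: if $yU=aU$, then $a=yv$ with $v$ a unit of $U$, i.e. $v\in F^*$, and $y$ is not central. So some hypothesis on $L$ is needed. Here $[L,L]=Fy\ne L$.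

**Example 1.3.** Let $L$ be the Heisenberg algebra: $[x,y]=z$, $z$ central. Then $x^p$ is central because $[x^p,y]=px^{p-1}z=0$. The ideal $x^pU$ is prime although $x^p$ is a $p$-th power. To see this, let $U$ act on $F[y,z]$ with $y,z$ acting by multiplication and $x$ by $z\,\partial/\partial y$; then $x^p$ acts as $z^p\partial_y^p=0$. An operator $\sum_{i<p}f_i(y,z)z^i\partial_y^i$ which kills $1,y,\dots,y^{p-1}$ has $f_0=0$, then $f_1=0$, and so on, since $i!\ne0$ for $i<p$. So $U/x^pU$ acts faithfully. It is free over $F[y^p,z]$ on the $y^jx^i$ $(0\le i,j<p)$, and it embeds in the endomorphism ring of the $p$-dimensional space $F(y,z)$ over $F(y^p,z)$; by the count $p\cdot p=p^2$ its $F(y^p,z)$-span is the whole matrix ring $M_p(F(y^p,z))$. If $a(U/x^pU)b=0$, then $aM_pb=0$, so $a=0$ or $b=0$. Hence $x^pU$ is prime, and it has height one by the argument of Example 1.2 with $x^p$ in place of $y$.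

So a generator may fail to be central, and it may be a $p$-th power. The question, posed as a conjecture in the paper "On the center and semi-center of enveloping algebras in prime characteristic", is this: *if $[L,L]=L$, is $Z(U(L))$ factorial, and is every height one prime ideal of $U(L)$ generated by a central element?* The answer is yes.

## 2. Semi-invariants and the three theorems

**Definition 2.1.** A *semi-invariant of weight* $\lambda$ is an element $0\ne a\in U$ with $[x,a]=\lambda(x)a$ for all $x\in L$, where $\lambda\colon L\to F$ is linear.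

Computing $[[x,y],a]=[x,[y,a]]-[y,[x,a]]=0$ shows $\lambda([L,L])=0$. Moreover
$$xa=a\,(x+\lambda(x)), \tag{1}$$
so $aU=Ua$. In Example 1.2, $y$ is a semi-invariant with $\lambda(x)=1$, $\lambda(y)=0$. A semi-invariant of weight $0$ is a central element.

**Theorem A.** Every height one prime $P$ of $U(L)$ has the form $P=aU=Ua$ with $a$ a semi-invariant.

**Theorem B.** If $[L,L]=L$, then every height one prime of $U(L)$ is generated by a central element, and $Z(U(L))$ is factorial.

**Theorem C.** Let $\Lambda$ be the set of weights of semi-invariants of $U(L)$, and for a height one prime $q$ of $Z$ let $e_q$ be its ramification index (defined in Section 5). Then $\Lambda$ is a finite elementary abelian $p$-group, $e_q\in\{1,p\}$, and there is an exact sequence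
$$0\to \mathrm{Cl}(Z)\to\Lambda\to\bigoplus_q \mathbb Z/e_q\to 0 . \tag{2}$$
Hence all height one primes of $U$ are centrally generated iff $\Lambda=0$; and $Z$ is factorial iff $|\Lambda|=p^{\rho}$, where $\rho$ is the (finite) number of $q$ with $e_q=p$.

Theorems A and C hold for every finite dimensional $L$ in characteristic $p$. Theorem B follows from A in a few lines (Section 10), and Theorem C is a supplement. The work is in Theorem A.

## 3. Symbols, and where unique factorization stops

The standard filtration $U_{\le n}$ has associated graded ring $S=\operatorname{gr}U=F[x_1,\dots,x_N]$ (Poincaré–Birkhoff–Witt), where $x_1,\dots,x_N$ is a basis of $L$. The symbol $\bar u$ of $0\ne u\in U$ is its leading form. As $S$ is a domain, symbols are multiplicative and degrees additive, $U$ is a domain, and its units are $F^*$. For an ideal $P$, $\operatorname{gr}P\subset S$ is the ideal spanned by the symbols of its elements.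

**Proposition 3.1.** Let $P\neq0$ be an ideal of $U$ with $\operatorname{gr}P=fS$ principal, $f$ homogeneous. Then $P=aU=Ua$ with $a$ a semi-invariant.

**Proof.** Choose $a\in P$ with $\bar a=f$. Let $0\ne u\in P$. Its symbol is $f\bar v$ for some $v\in U$, and $u-av$, $u-va\in P$ are zero or of smaller degree. By induction on the degree, $u\in aU$ and $u\in Ua$. For $0\ne x\in L$ we have $xa\in P=aU$, say $xa=ax'$. Comparing degrees and symbols, $x'$ has degree $1$ and symbol $x$, so $x'=x+\lambda(x)$ with $\lambda(x)\in F$. Put $\lambda(0)=0$. As $xa-ax=\lambda(x)a$ is linear in $x$, so is $\lambda$, and $a$ is a semi-invariant. $\square$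

So Theorem A would follow if $\operatorname{gr}P$ were principal for every height one prime $P$. In general $\operatorname{gr}P$ is not prime: in Example 1.3 it is $x^pS$. Let $f$ be the gcd in $S$ of the elements of $\operatorname{gr}P$. It is homogeneous, and
$$\operatorname{gr}P=fJ, \tag{3}$$
where $J$ is a homogeneous ideal not contained in any principal prime, i.e. in any height one prime of $S$. The sensible hope is that $P$ is "divisorial" in $U$ (it is, see Section 7) and that this property passes to $\operatorname{gr}P$, forcing $J=S$. Recall the property.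

**Reflexive modules.** Let $A$ be a noetherian normal domain and $X$ a finitely generated torsion-free $A$-module. Then $X$ is reflexive ($X=X^{**}$) iff $X=\bigcap_{\operatorname{ht}\mathfrak q=1}X_{\mathfrak q}$ inside $X\otimes\operatorname{Frac}A$. Reflexivity is preserved by localization and flat base change to a noetherian normal domain, and a nonzero reflexive module over a local $A$ has depth at least $\min(2,\dim A)$. For example, the ideal $(x,y)\subset F[x,y]$ is not reflexive, since the intersection of its localizations is $F[x,y]$.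

The hope is false for one-sided ideals.

**Example 3.2.** Let $[x,y]=y$ as in Example 1.2. From $yx=xy-y$ we get $y^jx=xy^j-jy^j$, so the right module $U/xU$ is $F[y]$, with $y$ acting by multiplication and $x$ by $g\mapsto -yg'$. Let
$$I=\{u\in U: (1+y)u\in xU\}=U\cap(1+y)^{-1}xU ,$$
the annihilator of $1+y\in F[y]$. It is an intersection of two free modules over the central polynomial ring $F[x^p-x,y^p]$, so it is reflexive over it. In $F[y]$: $(1+y)\cdot x=-y$, $(1+y)\cdot x^2=y$, $(1+y)\cdot y=y+y^2$, $(1+y)\cdot xy=-y^2$. Hence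
$$x^2+x\in I,\qquad xy+x+y\in I ,$$
and $\operatorname{gr}I\supset x(x,y)$. For $n\ge1$, $(1+y)U_{\le n}$ is the space of polynomials of degree $\le n+1$: it lies in that space, and it contains $y=-(1+y)\cdot x$, hence $1$, and $y\cdot y^{k}$ for $k\le n-1$, and $(1+y)y^n$. Its dimension is $n+2$, which equals $\dim U_{\le n}/(I\cap U_{\le n})$, and also equals the dimension of the part of $S/x(x,y)$ of degree $\le n$ (the degreewise dimensions are $1,2,1,1,\dots$). So $\operatorname{gr}I=x(x,y)$. Here $f=x$, $J=(x,y)\ne S$, although $I$ is reflexive.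

So reflexivity alone does not give $J=S$; two-sidedness of $P$ has to enter. In Section 7 we will see precisely where.

## 4. The central polynomial ring $Z_0$ and the Rees ring

**Step 1: many central elements.** *This step makes $U$ a finite module over a central polynomial ring.* Left and right multiplication by $x\in L$ commute, so $(\operatorname{ad}x)^{p^j}=\operatorname{ad}(x^{p^j})$ on $U$. The operators $(\operatorname{ad}x_i)^{p^j}$, $j\ge0$, on the finite dimensional space $L$ are linearly dependent, so some monic $p$-polynomial $\sum_j a_jx_i^{p^j}$ commutes with $L$, i.e. is central. Raising it to the $p$-th power gives $\sum_ja_j^px_i^{p^{j+1}}$, again central. So there are a power $q_0$ of $p$, independent of $i$, and central elements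
$$z_i=x_i^{q_0}+\sum_{p^j<q_0}a_{ij}x_i^{p^j}\qquad(1\le i\le N).$$
In Example 1.2, $q_0=p$ and the $z_i$ are $x^p-x$ and $y^p$.

Put $Z_0=F[z_1,\dots,z_N]$. The symbol of $x^\alpha z^\beta$ with $0\le\alpha_i<q_0$ is $x^{\alpha+q_0\beta}$, and each monomial occurs exactly once in this way. Hence the $x^\alpha z^\beta$ with $|\alpha|+q_0|\beta|\le n$ form a basis of $U_{\le n}$. So $Z_0$ is a polynomial ring and $U$ is free of rank $q_0^N$ over $Z_0$. In particular $U$ is noetherian, $Z$ is a noetherian domain finite over $Z_0$, and $U$ is a finite $Z$-module.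

**Step 2: the division ring of fractions.** *This step produces the field $K$ and the number $s$.* Let $K=\operatorname{Frac}Z$ and $D=U\otimes_{Z_0}\operatorname{Frac}Z_0$. This is a domain, finite dimensional over a field, so it is a division ring. It contains $Z\otimes_{Z_0}\operatorname{Frac}Z_0=K$, so $D=U\otimes_ZK$. Its center is $K$, since if $uz^{-1}$ is central then $u$ is. In particular $U\cap K=Z$. From $[D:K][K:\operatorname{Frac}Z_0]=q_0^N$ we get $[D:K]=p^s$ for some $s$.

Every nonzero ideal $I$ of $U$ meets $Z_0$ nontrivially: $0\ne u\in I$ is integral over $Z_0$, and the constant term of a monic equation of least degree is nonzero (otherwise cancel $u$) and lies in $I$.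

**Step 3: the Rees ring.** *This step puts $U$ and $S$ into one family over $F[t]$.* Let
$$R=\bigoplus_nU_{\le n}t^n\subset U[t],$$
a graded domain with $R_0=F$, $R_1=Lt\oplus Ft$. For $x\in L$ we write $x$ also for $xt\in R_1$; so in $R$ we have $xy-yx=t[x,y]$, and $R$ is generated by $L$ and the central element $t$. We have
$$R/tR=S,\qquad R/(t-1)R=U,\qquad R[t^{-1}]=U[t^{\pm1}].$$
For the second: if $\sum u_n=0$ and $d$ is the largest index, then $\sum u_nt^n=\sum u_nt^n(1-t^{d-n})\in(t-1)R$. Since $S$ is commutative, $[R,R]\subset tR$.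

Let $Z_i=z_it^{q_0}\in R$ and $C=F[t,Z_1,\dots,Z_N]\subset Z(R)$. By the basis in Step 1, $C$ is a polynomial ring and $R$ is free over $C$ on the monomials $x^\alpha$, $0\le\alpha_i<q_0$; in particular $R$ is noetherian. Modulo $t$, $Z_i$ becomes $x_i^{q_0}$, and these are algebraically independent, so
$$C\cap tR=tC,\qquad \bar C:=C/tC=F[x_1^{q_0},\dots,x_N^{q_0}]\subset S,\qquad C[t^{-1}]=Z_0[t^{\pm1}].$$
For $u\in S$ we have $u^{q_0}\in\bar C$. Hence a prime $\mathfrak p$ of $S$ is determined by $\mathfrak p\cap\bar C$, the map $\operatorname{Spec}S\to\operatorname{Spec}\bar C$ is a homeomorphism, and inverting $\bar C\setminus(\mathfrak p\cap\bar C)$ in $S$ gives $S_{\mathfrak p}$.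

## 5. Ideals of $U$ localized at a height one prime of $Z$

We now develop the theory of divisors for $U$. The key is that $U$ behaves like a maximal order.

**Lemma 5.1.** If $I\ne0$ is an ideal of $U$, $x\in D$, and $xI\subset I$ or $Ix\subset I$, then $x\in U$.

**Proof.** Let $xI\subset I$. Fix $0\ne c\in I\cap Z$ and put $b=xc=cx\in I$. We induct on $\deg b$ with $c$ fixed. If $b=0$, then $x=0$. Otherwise, for all $k\ge1$ we have $x^kc\in I\subset U$ and $b^k=(x^kc)c^{k-1}$, so $\bar c^{\,k-1}\mid\bar b^{\,k}$ in $S$. For each irreducible of $S$, with valuation $v$, this says $k\,v(\bar b)\ge(k-1)v(\bar c)$ for all $k$, so $v(\bar b)\ge v(\bar c)$. Hence $\bar c\mid\bar b$. Choose $u\in U$ with $\bar b=\bar c\,\bar u$. Then $(x-u)I\subset I$ and $(x-u)c=b-uc$ is zero or of degree less than $\deg b$, so $x-u\in U$ by induction. The other side is symmetric. $\square$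

**Corollary 5.2.** $Z$ is integrally closed.

**Proof.** Let $x\in K$ be integral over $Z$. Choose $0\ne c\in Z$ with $cZ[x]\subset Z$. Then $I=cU[x]$ is a nonzero ideal of $U$ with $xI\subset I$, so $x\in U\cap K=Z$. $\square$

Let $q$ be a height one prime of $Z$, and write $U_q$ for $U$ localized at $Z\setminus q$.

**Lemma 5.3.** Lemma 5.1 holds with $U_q$ in place of $U$.

**Proof.** Let $I\ne0$ be an ideal of $U_q$ with $xI\subset I$. The ideal $I\cap U$ of $U$ is nonzero and a finitely generated $Z$-module, and $x(I\cap U)\subset I=(I\cap U)_q$. So $s'x(I\cap U)\subset I\cap U$ for some $s'\in Z\setminus q$, hence $s'x\in U$ and $x\in U_q$. Likewise on the right. $\square$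

**Proposition 5.4.** Let $V=Z_q$, a discrete valuation ring with uniformizer $\pi$, and $O=U_q$. Then $O$ has exactly one nonzero prime ideal, namely $\operatorname{rad}O$. It is invertible, and every nonzero ideal of $O$ is a power of it.

**Proof.** By Lemma 5.3, every nonzero ideal $I$ of $O$ satisfies
$$\{x\in D:xI\subset I\}=O=\{x\in D:Ix\subset I\}. \tag{4}$$
Also, $O$ is a finitely generated torsion-free, hence free, $V$-module, of rank $[D:K]$.

**Step 1: nonzero primes are the maximal ideals.** As in Section 4, a nonzero ideal meets $V$ nontrivially. So a nonzero prime contains a power of the central element $\pi$, hence $\pi$. Its quotient is a prime finite dimensional algebra over $V/\pi V$, thus simple, so the prime is maximal. Conversely a maximal ideal $\mathfrak M$ contains $\pi$, since otherwise $\mathfrak M+\pi O=O$ and Nakayama over $V$ gives $\mathfrak M=O$. The algebra $O/\pi O$ is finite dimensional over a field; it has finitely many maximal ideals, their intersection is its radical, and the radical is nilpotent. So there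 are finitely many maximal ideals of $O$, and some product of maximal ideals lies in $\pi O$. Moreover $\pi O\subset\operatorname{rad}O$ by Nakayama, so $\operatorname{rad}O$ is the intersection of the maximal ideals.

**Step 2: maximal ideals are invertible.** Let $\mathfrak M$ be maximal. If $x\mathfrak M\subset O$, then $\mathfrak Mx\mathfrak M\subset\mathfrak M$, so $\mathfrak Mx\subset O$ by (4); and symmetrically. Put
$$\mathfrak M^{-1}=\{x\in D:x\mathfrak M\subset O\}=\{x\in D:\mathfrak Mx\subset O\}\supset O,$$
an $O$-bimodule.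

We claim $\mathfrak M^{-1}\ne O$. Let $\mathfrak M_1\cdots\mathfrak M_k\subset\pi O$ be a product of maximal ideals with $k\geq 1$ minimal. As $\mathfrak M\supset\pi O$ is prime, $\mathfrak M=\mathfrak M_i$ for some $i$. Let $\mathfrak B=\mathfrak M_1\cdots\mathfrak M_{i-1}$ and $\mathfrak B'=\mathfrak M_{i+1}\cdots\mathfrak M_k$. Then
$$\mathfrak B\cdot(\mathfrak M\,\pi^{-1}\mathfrak B'\mathfrak B)=\pi^{-1}(\mathfrak B\mathfrak M\mathfrak B')\mathfrak B\subset\mathfrak B,$$
so $\mathfrak M\cdot\pi^{-1}\mathfrak B'\mathfrak B\subset O$ by (4), i.e. $\pi^{-1}\mathfrak B'\mathfrak B\subset\mathfrak M^{-1}$. If $\mathfrak M^{-1}=O$, then $\mathfrak B'\mathfrak B\subset\pi O$ is a product of $k-1$ maximal ideals (the ideal $O$ if $k=1$), a contradiction.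

Now $\mathfrak M^{-1}\mathfrak M$ and $\mathfrak M\mathfrak M^{-1}$ are ideals of $O$ containing $\mathfrak M$. If one of them were $\mathfrak M$, then (4) would give $\mathfrak M^{-1}\subset O$. So both equal $O$.

**Step 3: every nonzero ideal $I$ is a product of maximal ideals.** If $I\ne O$, let $I\subset\mathfrak M$. Then $I\subset\mathfrak M^{-1}I\subset O$, the first inclusion is strict by (4) (else $\mathfrak M^{-1}\subset O$), and $I=\mathfrak M(\mathfrak M^{-1}I)$. Conclude by noetherian induction.

**Step 4: maximal ideals commute.** For $\mathfrak M\ne\mathfrak N$ put $\mathfrak B=\mathfrak M^{-1}(\mathfrak M\cap\mathfrak N)\subset O$. Then $\mathfrak M\mathfrak B=\mathfrak M\cap\mathfrak N\subset\mathfrak N$ and $\mathfrak M\not\subset\mathfrak N$, so $\mathfrak B\subset\mathfrak N$ and $\mathfrak M\cap\mathfrak N=\mathfrak M\mathfrak B\subset\mathfrak M\mathfrak N$. Hence $\mathfrak M\mathfrak N=\mathfrak M\cap\mathfrak N$, and this equals $\mathfrak N\mathfrak M$ by symmetry.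

**Step 5: there is only one maximal ideal.** Let $\mathfrak M_1,\dots,\mathfrak M_r$ be the distinct ones. By Steps 3 and 4, $\pi O=\prod\mathfrak M_i^{e_i}$, and all $e_i\ge1$ because $\pi O\subset\mathfrak M_i$ forces a factor to be contained in, hence equal to, $\mathfrak M_i$. The commuting ideals $\mathfrak M_i^{ke_i}$ are pairwise comaximal, so $O/\pi^kO\cong\prod_iO/\mathfrak M_i^{ke_i}$, compatibly in $k$. Hence $\hat O=\varprojlim O/\pi^kO$ is a product of $r$ nonzero rings. But $O$ is finite free over $V$, so with $\hat K=\operatorname{Frac}\hat V$ we have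
$$\hat O=O\otimes_V\hat V\subset\hat O[\pi^{-1}]=D\otimes_K\hat K ,$$
a simple ring, since $D$ is central simple over $K$. It has no central idempotent besides $0,1$. So $r=1$, and $\mathfrak M_1=\operatorname{rad}O$ by Step 1. $\square$

The powers of $\operatorname{rad}U_q$ are distinct because $\operatorname{rad}U_q$ is invertible and proper. Also, any two nonzero ideals of $U_q$ commute.

**Definition 5.5.** The *ramification index* $e_q$ is defined by $qU_q=(\operatorname{rad}U_q)^{e_q}$. Put $\ell_q=\operatorname{length}_{Z_q}(U_q/\operatorname{rad}U_q)$.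

In Example 1.2, take $q=P\cap Z$ for $P=yU$; the prime $q$ contains $y^p$, and we return to $e_q$ in Section 11.

**Lemma 5.6.** $e_q\ell_q=p^s=[D:K]$.

**Proof.** Let $O=U_q$, $J_q=\operatorname{rad}O$. The multiplication map $J_q\otimes_OJ_q^{-1}\to O$ is onto. It is injective: write $1=\sum c_kd_k$ with $c_k\in J_q$, $d_k\in J_q^{-1}$; if $\sum a_ib_i=0$, then $\sum_i a_i\otimes b_i=\sum_{i,k}a_i\otimes b_ic_kd_k=\sum_k\big(\sum_ia_ib_i\big)c_k\otimes d_k=0$. The same holds for $J_q^{-1}\otimes_OJ_q$. So $J_q\otimes_O-$ is an autoequivalence of left $O$-modules; since the same computation shows $J_q\otimes_OJ_q^{i}\cong J_q^{i+1}$, so is $J_q^i\otimes_O-$. An autoequivalence sends the unique simple module $T$ (unique since $O/J_q$ is simple artinian) to a simple module, that is, to $T$ up to isomorphism. As $O/J_q\cong T^n$ for some $n$, we get $J_q^i/J_q^{i+1}\cong J_q^i\otimes_OO/J_q\cong T^n\cong O/J_q$. So each $J_q^i/J_q^{i+1}$ has $V$-length $\ell_q$, and $e_q\ell_q=\operatorname{length}_V(O/qO)=[D:K]$. $\square$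

## 6. Height one primes of $U$, and a central element supported on one of them

Since $Z$ is a domain integral over the normal domain $Z_0$, the height one primes of $Z$ are exactly the primes lying over height one primes of $Z_0$. For a height one prime $\mathfrak p_0$ of $Z_0$, the ring $Z_{\mathfrak p_0}$ is a semilocal Dedekind domain whose maximal ideals correspond to the $q$ over $\mathfrak p_0$. As $U$ is free over $Z_0$,
$$U=\bigcap_{\mathfrak p_0}U_{\mathfrak p_0}=\bigcap_qU_q,\qquad zU=\bigcap_qzU_q\quad(z\in Z), \tag{5}$$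
over all height one primes.

**Proposition 6.1.** Put $P_q=U\cap\operatorname{rad}U_q$. This is a prime of $U$ with $P_q\cap Z=q$, $P_qU_q=\operatorname{rad}U_q$, and $P_qU_{q'}=U_{q'}$ for $q'\ne q$. The height one primes of $U$ are exactly the $P_q$.

**Proof.** *The properties.* If $aUb\subset P_q$, then $aU_qb\subset\operatorname{rad}U_q$, which is prime; so $P_q$ is prime. Elements of $Z\setminus q$ are units of $U_q$ and $q\subset\operatorname{rad}U_q$, so $P_q\cap Z=q$. The equality $P_qU_q=\operatorname{rad}U_q$ is clear. For $q'\neq q$, some element of $q\subset P_q$ is outside $q'$, hence a unit in $U_{q'}$.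

*$P_q$ has height one.* Let $0\ne P'\subset P_q$ be prime. Then $P'\cap Z$ is a nonzero prime inside $q$, so it is $q$. Then $P'U_q$ is a nonzero prime of $U_q$, so it is $\operatorname{rad}U_q$. Finally $P'=U\cap P'U_q$, because $s'u\in P'$ with $s'\in Z\setminus q$ gives $s'Uu\subset P'$ and so $u\in P'$. Hence $P'=P_q$.

*There are no others.* Let $P$ be a height one prime and $0\ne z\in P\cap Z$. Let $q_1,\dots,q_r$ be the minimal primes over $zZ$, which are the height one primes containing $z$. Write $zU_{q_i}=(\operatorname{rad}U_{q_i})^{n_i}$. By (5), $zU=\bigcap_i(zU_{q_i}\cap U)\supset\prod_iP_{q_i}^{n_i}$. So $P\supset P_{q_i}$ for some $i$ (if $r=0$, then $z$ is a unit, impossible), and $P=P_{q_i}$ by minimality. $\square$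

The next result is a weak substitute for principality: a $p$-power of $P_q$, read locally, is generated by one global central element. We use the divisor class group. For the noetherian normal domain $Z$, $\mathrm{Cl}(Z)$ is the free abelian group on the height one primes modulo the divisors of elements of $K^*$; recall $Z=\bigcap_qZ_q$, and $Z$ is factorial iff $\mathrm{Cl}(Z)=0$.

**Definition 6.2.** Let $X$ be a finitely generated torsion-free $Z$-module of rank $r$ and $0\ne\omega\in\bigwedge^r_KX_K$, where $X_K=X\otimes_ZK$. For $q'$ of height one, $X_{q'}$ is free over $Z_{q'}$, so $\bigwedge^rX_{q'}=(q'Z_{q'})^{v_{q'}}\omega$ with $v_{q'}\in\mathbb Z$. Let $\operatorname{cl}(X)\in\mathrm{Cl}(Z)$ be the class of $\sum v_{q'}q'$.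

Almost all $v_{q'}$ vanish, since $X$ becomes free after inverting some $0\ne z\in Z$. Changing $\omega$ by a factor in $K^*$ changes the divisor by a principal one. For instance, if $X=q$ is a height one prime and $\omega=1$, the class is $[q]$. On short exact sequences of torsion-free modules $\operatorname{cl}$ is additive, because these split over $Z_{q'}$. If $X'\subset X$ have equal rank, elementary divisors over $Z_{q'}$ give
$$\operatorname{cl}(X')=\operatorname{cl}(X)+\sum_{q'}\operatorname{length}\big((X/X')_{q'}\big)[q'].$$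

**Proposition 6.3.** Let $P=P_q$. There is $c\in Z$ with
$$cU_q=(\operatorname{rad}U_q)^{p^s},\qquad cU_{q'}=U_{q'}\ \text{ for } q'\ne q. \tag{6}$$

**Proof.** **Step 1: a finite free resolution of $U/P$.** Let $M=\bigoplus_n(P\cap U_{\le n})t^n$, a graded ideal of $R$. If $ut^n\in R$ and $ut^{n+1}\in M$, then $u\in P$ and $ut^n\in M$; so $R/M$ is $t$-torsion-free. Setting $t=1$ maps $M$ onto $P$, so $(R/M)/(t-1)=U/P$.

Graded Nakayama holds over $R$, because $R_0=F$: a graded module $X$ with degrees bounded below and $X=R_+X$ is zero. As $R$ is noetherian, we can choose minimal homogeneous generators repeatedly and get a graded resolution $G_\bullet\to R/M$ by finitely generated free left modules, with differentials landing in $R_+G_\bullet$. Let $Y_0=R/M$ and $Y_{i+1}=\ker(G_i\to Y_i)$. All $Y_i$ and $G_i$ are $t$-torsion-free, so each $0\to Y_{i+1}\to G_i\to Y_i\to0$ stays exact modulo $t$. Hence $G_\bullet/tG_\bullet$ is a minimal graded free resolution over the polynomial ring $S$. By Hilbert's syzygy theorem, $G_i/R_+G_i=\operatorname{Tor}_i^S(F,\operatorname{gr}U/\operatorname{gr}P)=0$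 for $i>N$, so $G_i=0$ for $i>N$. Also $t-1$ is injective on each $Y_i$ and $G_i$, since the lowest component of $(t-1)y$ is minus that of $y$. So the sequences stay exact modulo $t-1$, and we get
$$0\to U^{n_N}\to\dots\to U^{n_0}\to U/P\to0 .$$
Since $P\cap Z\ne0$, $K\otimes_ZU/P=0$, and counting dimensions over $D$ gives $\sum(-1)^in_i=0$.

**Step 2: the class of $\ell_qq$ vanishes.** Let $Y=\ker(U^{n_0}\to U/P)$. All images in the resolution inside the $U^{n_i}$ are torsion-free, so additivity gives $\operatorname{cl}(Y)=\sum_{i\ge1}(-1)^{i-1}n_i\operatorname{cl}(U)$. On the other hand $(U/P)_{q'}=0$ for $q'\ne q$ and $(U/P)_q=U_q/\operatorname{rad}U_q$, so $\operatorname{cl}(Y)=n_0\operatorname{cl}(U)+\ell_q[q]$. Hence $\ell_q[q]=-\sum_i(-1)^in_i\operatorname{cl}(U)=0$.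

**Step 3: conclusion.** So there is $c\in K^*$ with divisor $\ell_qq$. Then $c\in\bigcap Z_{q'}=Z$, $cU_{q'}=U_{q'}$ for $q'\neq q$, and $cU_q=q^{\ell_q}U_q=(\operatorname{rad}U_q)^{e_q\ell_q}$ with $e_q\ell_q=p^s$ by Lemma 5.6. $\square$

## 7. From $\operatorname{gr}P$ to a lifting problem along $t$

From here to the end of Section 9 we fix a height one prime $P=P_q$, the element $c$ of (6), and $M=\bigoplus_n(P\cap U_{\le n})t^n$. Directly from the definition,
$$M[t^{-1}]=P[t^{\pm1}],\quad M=R\cap P[t^{\pm1}],\quad M\cap t^nR=t^nM,\quad M/tM=\operatorname{gr}P\subset S.$$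

**Lemma 7.1.** $M$ is a reflexive $C$-module.

**Proof.** By Proposition 6.1 and (5), $P=U\cap\operatorname{rad}U_q=\bigcap_{q'}PU_{q'}$ over the height one primes of $Z$. Each $q'$ lies over a height one prime $\mathfrak p_0$ of $Z_0$, and $P_{\mathfrak p_0}\subset PU_{q'}$. So $P$ is the intersection of its localizations at height one primes of $Z_0$, i.e. reflexive over $Z_0$. By flat base change $P[t^{\pm1}]$ is reflexive over $Z_0[t^{\pm1}]=C[t^{-1}]$. An element of $\bigcap_{\operatorname{ht}\mathfrak q=1}M_{\mathfrak q}$ ($\mathfrak q\in\operatorname{Spec}C$) lies in $\bigcap R_{\mathfrak q}=R$, as $R$ is free over $C$, and, using the $\mathfrak q\not\ni t$, in $P[t^{\pm1}]$. So it lies in $M$. $\square$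

Write $\operatorname{gr}P=fJ$ as in (3), with $f$ of degree $\nu$. **Claim: $J=S$.** By Proposition 3.1 the claim implies Theorem A. Assume, until the contradiction in Section 9, that $J\ne S$. Every prime containing $J$ has height $\ge2$.

**The cover.** Let $j_1,\dots,j_r$ be nonzero homogeneous generators of $J$ and $b_i\in C$ homogeneous lifts of $j_i^{q_0}\in\bar C$. For a $C$-module $X$ let
$$\Gamma(X)=\ker\Big(\prod_iX_{b_i}\to\prod_{i,j}X_{b_ib_j}\Big), \tag{7}$$
a left exact functor: families of local sections which agree on overlaps. Write $S_i=S_{b_i}=S[j_i^{-1}]$ and $S_{ij}=S_{b_ib_j}$.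

**Lemma 7.2.** The natural maps $R/t^k\to\Gamma(R/t^k)$ are isomorphisms for $k\ge1$, and $\Gamma(M/tM)=fS$, with $(M/tM)_{b_i}=fS_i$.

**Proof.** $\Gamma(S)=\bigcap S[j_i^{-1}]$ inside $\operatorname{Frac}S$. An irreducible of $S$ does not divide some $j_i$, since the gcd of the $j_i$ is $1$; so an element of the intersection has no denominator, and $\Gamma(S)=S$. For $k>1$ use $0\to R/t^{k-1}\xrightarrow{t}R/t^k\to S\to0$ and induction. Injectivity is clear. For surjectivity, take an element of $\Gamma(R/t^k)$, lift its image in $\Gamma(S)=S$ to $R/t^k$ and subtract; the difference lies in $\Gamma(R/t^{k-1})=R/t^{k-1}$. Finally $j_i$ is invertible in $S_i$, so $(M/tM)_{b_i}=fJ_{b_i}=fS_i$, and $\Gamma(M/tM)=f\bigcap S_i=fS$. $\square$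

So although $f$ need not lie in $\operatorname{gr}P=M/tM$, it is a section of $M/tM$ over the cover. The plan: lift $f$ to compatible sections of $M/t^nM$ for all $n$ (Section 8), and then use local cohomology to conclude that $f\in M/tM$ locally (Section 9). Each lift from $M/t^n$ to $M/t^{n+1}$ meets an obstruction. Call a family $g_{ij}\in S_{ij}$ a *coboundary* if $g_{ij}=w_j-w_i$ with $w_i\in S_i$.

**Example 7.3** (Example 3.2 continued)**.** Form $M$ from the right ideal $I$, so $f=x$, $J=(x,y)$, $b_1=x^p-xt^{p-1}$, $b_2=y^p$. Then $x$ is invertible in $R_{b_1}$ (it divides $b_1$, with a cofactor commuting with it) and $y$ in $R_{b_2}$. Local lifts of $f$ in $M_{b_1}$ and $M_{b_2}$ are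
$$s_1=(x^2+tx)x^{-1}=x+t,\qquad s_2=(xy+tx+ty)y^{-1}=x+t+txy^{-1}.$$
Here $s_2-s_1=t\,f\,y^{-1}$, and $y^{-1}\in S_2$ is a coboundary. Replace $s_2$ by $s_2(1-ty^{-1})=x+t-t^2y^{-1}-t^2xy^{-2}$. Now $s_1,s_2$ agree modulo $t^2M$ and define a lift $s^{(2)}$ of $f$ of degree $1$; it is the only one, since two lifts of degree $1$ differ by $tfw$ with $w\in\Gamma(S)=S$ of degree $-1$. But
$$s_2-s_1=t^2f\,g,\qquad g=-(x^{-1}y^{-1}+y^{-2}),$$
and $g$ is not a coboundary, because the monomial $x^{-1}y^{-1}$ lies in neither $S[x^{-1}]$ nor $S[y^{-1}]$. Other local lifts of $s^{(2)}$ change $g$ by a coboundary. So the lifting stops at the second step, and this is the point at which two-sidedness of $P$ must be used.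

Two tools are needed.

**Semi-local rings around the cover.** *They make $1+t(\cdot)$ invertible, so that local generators exist.* For $b\in C\setminus tC$ let
$$T_b=\{e\in C:e\equiv b^k\bmod tC\text{ for some }k\ge0\},$$
a multiplicative set without $0$, and $C_{[b]}=T_b^{-1}C$, $R_{[b]}=T_b^{-1}R$, $M_{[b]}=T_b^{-1}M$.

* $1+tC_{[b]}$ consists of units: $1+ta/e=(e+ta)/e$ and $e+ta\in T_b$. So $t$ lies in the radical of $C_{[b]}$. Since $R_{[b]}$ is finite over $C_{[b]}$, Nakayama gives $R_{[b]}(1+tr)=R_{[b]}$ for all $r\in R_{[b]}$, so $tR_{[b]}\subset\operatorname{rad}R_{[b]}$.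
* On a module killed by $t^k$, an element $e\equiv b^l$ acts as $b^l$ plus a commuting nilpotent. Hence $R_{[b]}/t^k=(R/t^k)_b$ and $M_{[b]}/t^k=(M/t^k)_b$.
* If $e\equiv b^l$ then $eb'^l\in T_{bb'}$, so $R_{[b]}\subset R_{[bb']}$ (for $b,b'\notin tC$).
* $[R_{[b]},R_{[b]}]\subset tR_{[b]}$ and $tR_{[b]}\cap M_{[b]}=tM_{[b]}$, by localizing the same facts for $R$ and $M$.

**Lemma 7.4** (Frobenius)**.** Let $Q$ be a power of $p$ and $g_{ij}\in S_{ij}$. If $g_{ij}^Q=v_j-v_i$ with $v_i\in S_i$ for all $i,j$, then $g_{ij}=w_j-w_i$ with $w_i\in S_i$. If the $g_{ij}$ are homogeneous of degree $-n$, the $w_i$ can be chosen so too.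

**Proof.** $S$ is free over $S^Q=F^Q[x_1^Q,\dots,x_N^Q]$ with a basis containing $1$: multiply an $F^Q$-basis of $F$ containing $1$ with the monomials $x^\alpha$, $0\le\alpha_i<Q$. So there is an $S^Q$-linear $\rho\colon S\to S^Q$ with $\rho(1)=1$. As $S_i=S[(j_i^Q)^{-1}]$ and $S^Q[(j_i^Q)^{-1}]=(S_i)^Q$, it extends compatibly to $S_i\to(S_i)^Q$ and $S_{ij}\to(S_{ij})^Q$. Applying $\rho$, $g_{ij}^Q=\rho(v_j)-\rho(v_i)$. Write $\rho(v_i)=w_i^Q$ with $w_i\in S_i$. Then $(g_{ij}-w_j+w_i)^Q=0$ in the domain $S_{ij}$. In the homogeneous case take components of degree $-n$ of the $w_i$. $\square$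

So it suffices to show that some $p$-power $g_{ij}^m$ of the obstruction is a coboundary. Powers of the obstruction should come from powers of the ideal, and by Proposition 6.3 a $p$-power of $P$ is, up to codimension two, generated by the global element $c$. That is the idea. The difficulty is that the local generators $s_i$ do not commute with $R$, so that $(s_ih)^m$ is not $s_i^mh^m$. A twist by an automorphism $\tau$ controls this.

## 8. Lifting the gcd: a twisted norm

**Proposition 8.1.** There are homogeneous elements $s^{(n)}\in\Gamma(M/t^nM)$ of degree $\nu$ $(n\ge1)$ with $s^{(1)}=f$ and $s^{(n+1)}\mapsto s^{(n)}$.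

**Proof.** Suppose $s^{(1)},\dots,s^{(n)}$ are constructed, $n\ge1$.

**Step 0: local generators and the obstruction.** *We express the failure of gluing by $g_{ij}$.* Choose homogeneous $s_i\in M_{b_i}$ of degree $\nu$ lifting the $i$-th component of $s^{(n)}$. Since $s_i\equiv f$ generates $M_{[b_i]}/t=fS_i$, Nakayama gives $M_{[b_i]}=s_iR_{[b_i]}=R_{[b_i]}s_i$. (Here $P$ two-sided is used: both equalities hold.) So there is an automorphism $\sigma_i$ of $R_{[b_i]}$ with
$$xs_i=s_i\sigma_i(x).$$
It fixes $C_{[b_i]}$, in particular $t$, and $\sigma_i\equiv\mathrm{id}$ mod $t$, because $xs_i-s_ix\in tR_{[b_i]}\cap M_{[b_i]}=tM_{[b_i]}=s_itR_{[b_i]}$. All this holds over $R_{[b_ib_j]}$, to which $\sigma_i$ extends. There $s_j-s_i\in t^nM_{[b_ib_j]}=s_it^nR_{[b_ib_j]}$, so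
$$s_j=s_ih_{ij},\qquad h_{ij}=1+t^n\tilde g_{ij},\quad \tilde g_{ij}\in R_{[b_ib_j]}. \tag{8}$$
Put $g_{ij}=\tilde g_{ij}\bmod t\in S_{ij}$. In $(M/t^{n+1}M)_{b_ib_j}$ we have
$$s_j-s_i=t^nfg_{ij}, \tag{9}$$
where $t^n$ denotes the injection $M/tM\hookrightarrow M/t^{n+1}M$. Hence $g_{ij}$ is homogeneous of degree $-n$. We must show that it is a coboundary. We fix $i,j$ and write $g$ for $\tilde g_{ij}$ when the pair is clear.

**Step 1: the character $\lambda$ and the automorphism $\tau$.** *We show that all $\sigma_i$ agree, modulo $t^{n+1}$, with one global automorphism.* From (8), $\sigma_j(x)=h_{ij}^{-1}\sigma_i(x)h_{ij}$, and $[\sigma_i(x),t^ng]\in t^{n+1}R_{[b_ib_j]}$, so $\sigma_j(x)\equiv\sigma_i(x)$ mod $t^{n+1}$. Let $x\in L$. Then $\sigma_i(x)$ mod $t^{n+1}$ is homogeneous of degree $1$, because $xs_i$ is homogeneous of degree $\nu+1$ and $(M/t^{n+1})_{b_i}$ is a free graded right $(R/t^{n+1})_{b_i}$-module on the homogeneous element $s_i$. So the $\sigma_i(x)$ define a degree $1$ element of $\Gamma(R/t^{n+1})=R/t^{n+1}$ (Lemma 7.2),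 that is, as $n+1\ge2$, an element of $R_1=L\oplus Ft$. It is congruent to $x$ mod $t$. Therefore
$$\sigma_i(x)\equiv x+\lambda(x)t\pmod{t^{n+1}},\qquad x\in L, \tag{10}$$
with $\lambda\colon L\to F$ linear and independent of $i$.

*$\lambda$ kills $[L,L]$.* Write $\sigma_i(x)=x+\lambda(x)t+t^2\mu(x)$ with $\mu(x)\in R_{[b_i]}$. Commutators with $t^2\mu(\cdot)$ lie in $t^3R_{[b_i]}$, so $[\sigma_i(x),\sigma_i(y)]\equiv xy-yx=t[x,y]$ mod $t^3$. The left side is $\sigma_i(xy-yx)=\sigma_i(t[x,y])\equiv t[x,y]+\lambda([x,y])t^2$ mod $t^3$. Hence $\lambda([x,y])=0$.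

So $x\mapsto x+\lambda(x)$ defines a filtered automorphism $\tau$ of $U$; as $\tau^k(x)=x+k\lambda(x)$, we have $\tau^p=\mathrm{id}$, and $\operatorname{gr}\tau=\mathrm{id}$. It induces an automorphism $\tau$ of $U[t^{\pm1}]$ fixing $t$, and a graded automorphism of $R$ with $\tau(x)=x+\lambda(x)t$, $\tau^p=\mathrm{id}$, $\tau\equiv\mathrm{id}$ mod $t$. Since $(x_i+\lambda(x_i)t)^{p^j}=x_i^{p^j}+\lambda(x_i)^{p^j}t^{p^j}$, we get $\tau(Z_i)\in Z_i+Ft^{q_0}$. So $\tau(C)=C$, $\tau$ is the identity on $C/tC$, $\tau(T_b)=T_b$, and $\tau$ acts on every $R_{[b]}$, trivially modulo $t$. The two ring homomorphisms $\sigma_i,\tau\colon R_{[b_i]}\to R_{[b_i]}/t^{n+1}$ agree on $L$ and $t$, hence on $R$, hence on its localization $R_{[b_i]}$; likewise over $R_{[b_ib_j]}$. Thus $\sigma_i\equiv\tau$ mod $t^{n+1}$. (If $[L,L]=L$, then $\lambda=0$ and $\tau=\mathrm{id}$; a reader interested in Theorem B only may set $\tau=\mathrm{id}$ below.)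

**Step 2: the norm turns the cocycle $1+t^ng$ into $1+t^{nm}g^m$.** Let
$$m=p^{s+1},\qquad A_i=s_i\,\tau(s_i)\cdots\tau^{m-1}(s_i)\in R_{[b_i]}.$$
To compute with these, use the skew Laurent ring $R_{[b_ib_j]}[\eta^{\pm1};\tau]$, $\eta r=\tau(r)\eta$, and put $\theta_i=s_i\eta$, $\theta_j=s_j\eta$. As $\tau^m=\mathrm{id}$, $\eta^m$ is central, and $\theta_i^m=A_i\eta^m$, $\theta_j^m=A_j\eta^m$. From $r\eta=\eta\tau^{-1}(r)$,
$$x\theta_i=\theta_i\sigma'(x),\quad\sigma'=\tau^{-1}\sigma_i\equiv\mathrm{id}\bmod t^{n+1};\qquad \theta_j=\theta_ih',\quad h'=\tau^{-1}(h_{ij})=1+t^ng',$$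
with $g'=\tau^{-1}(g)\equiv g$ mod $t$. The gain from the twist is that $\sigma'$ is the identity modulo $t^{n+1}$, and not merely modulo $t$. Moving every $\theta_i$ to the left, $(\theta_ih')^m=\theta_i^m\,\sigma'^{\,m-1}(h')\cdots\sigma'(h')h'$, so
$$A_j=A_iE,\qquad E=\sigma'^{\,m-1}(h')\cdots\sigma'(h')\,h'. \tag{11}$$

*Claim:*
$$E\equiv1+t^{nm}g^m\pmod{t^{nm+1}}. \tag{12}$$
Write $\sigma'=1+t^{n+1}\partial$ with $\partial$ additive and commuting with $t$. Then $\sigma'^k=\sum_l\binom klt^{(n+1)l}\partial^l$. Expanding $E$ as the product of the factors $1+t^n\sigma'^k(g')$, with $k$ decreasing from $m-1$ to $0$ from left to right,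
$$E=1+\sum_{j=1}^m\ \sum_{l_1,\dots,l_j\ge0}c_{j,l}\,t^{nj+(n+1)|l|}\,\partial^{l_1}(g')\cdots\partial^{l_j}(g'),\qquad c_{j,l}=\sum_{m>k_1>\dots>k_j\ge0}\ \prod_i\binom{k_i}{l_i},$$
where $|l|=\sum l_i$ and the sum is finite (in this display $j$ is a summation index). A product of integer-valued polynomials is integer-valued, i.e. a $\mathbb Z$-combination of the $\binom xi$ with $i$ at most its degree; and $\sum_{0\le k<x}\binom ki=\binom x{i+1}$. Sum over $k_j$ first: $\sum_{0\le k_j<x}\binom{k_j}{l_j}=\binom x{l_j+1}$. Put $x=k_{j-1}$, multiply by $\binom{k_{j-1}}{l_{j-1}}$, and sum over $k_{j-1}<x$: the result is a $\mathbb Z$-combination of $\binom xi$ with $1\le i\le l_{j-1}+l_j+2$. Continuing to $k_1<m$, $c_{j,l}$ is a $\mathbb Z$-combination of $\binom mi$ with $1\le i\le j+|l|$. As $m$ is a power of $p$, $\binom mi\equiv0$ mod $p$ for $0<i<m$. So $c_{j,l}\equiv0$ mod $p$ unless $j+|l|\ge m$. In that case the exponent of $t$ is $n(j+|l|)+|l|\ge nm+|l|$, which exceeds $nm$ unless $|l|=0$ and $j=m$; that term is $t^{nm}g'^m$, and $g'\equiv g$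 mod $t$. This proves (12).

**Step 3: $A_i$ is a unit times a global central element.** *This is where Proposition 6.3 enters.* Let $P^{(k)}=\tau^k(P)$ and $M^{(k)}=\tau^k(M)$, so $M^{(k)}[t^{-1}]=P^{(k)}[t^{\pm1}]$. Put
$$c_1=\prod_{k=0}^{p-1}\tau^k(c)\in Z,\qquad c^*=c_1t^{\deg c_1}\in R,$$
a central homogeneous element with $c^*\notin tR$. By (6) and Proposition 6.1, $cU_{q''}=(PU_{q''})^{p^s}$ for all height one primes $q''$ of $Z$. The automorphism $\tau^k$ permutes these primes, so $\tau^k(c)U_{q'}=(P^{(k)}U_{q'})^{p^s}$ for all $q'$. Nonzero ideals of $U_{q'}$ commute (Proposition 5.4), $P^{(k)}$ depends only on $k$ mod $p$, and $m=p\cdot p^s$, so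
$$P^{(0)}P^{(1)}\cdots P^{(m-1)}U_{q'}=\prod_{k=0}^{p-1}(P^{(k)}U_{q'})^{p^s}=c_1U_{q'}. \tag{13}$$
By (5), $P^{(0)}\cdots P^{(m-1)}\subset\bigcap_{q'}c_1U_{q'}=c_1U$. By (13) the quotient $c_1U/P^{(0)}\cdots P^{(m-1)}$ vanishes at all height one primes of $Z$, hence of $Z_0$ (a finitely generated module over the semilocal ring $Z_{\mathfrak p_0}$ which vanishes at all maximal ideals is zero). So it is annihilated by an ideal $\mathfrak a$ of $Z_0$ contained in no height one prime. Consequently:

1. $M^{(0)}\cdots M^{(m-1)}\subset R\cap c^*R[t^{-1}]=c^*R$. The last equality holds since $c^*\bmod t$ is nonzero in the domain $R/tR$: if $c^*rt^{-k}\in R$ with $k>0$, then $c^*r\in tR$, so $r\in tR$, and we can lower $k$.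
2. $M^{(0)}\cdots M^{(m-1)}$ and $c^*R$ agree after localization at any height one prime $\mathfrak q\not\ni t$ of $C$. Indeed, after inverting $t$ the quotient is $(c_1U/P^{(0)}\cdots P^{(m-1)})[t^{\pm1}]$, annihilated by $\mathfrak aZ_0[t^{\pm1}]$, which lies in no height one prime of $Z_0[t^{\pm1}]=C[t^{-1}]$.

Now $\tau^k(s_i)$ generates $T_{b_i}^{-1}M^{(k)}=\tau^k(M_{[b_i]})$ on both sides, so $A_iR_{[b_i]}=M^{(0)}\cdots M^{(m-1)}R_{[b_i]}$. By item 1, $A_i=c^*u_i$ with $u_i\in R_{[b_i]}$. *We show that $u_i$ is a unit.* Let $d\in C_{[b_i]}$ be the determinant of left multiplication by $u_i$ on the free $C_{[b_i]}$-module $R_{[b_i]}$.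

For a height one prime $\mathfrak q\not\ni t$ of $C_{[b_i]}$, item 2 gives $c^*u_iR_{\mathfrak q}=c^*R_{\mathfrak q}$, so $u_iR_{\mathfrak q}=R_{\mathfrak q}$ and $d\notin\mathfrak q$. The only height one prime containing $t$ is $tC_{[b_i]}$. Modulo $t$ we have $\overline{c^*}\,\bar u_i=f^m\ne0$ (as $\tau\equiv\mathrm{id}$ and $s_i\equiv f$), so multiplication by $\bar u_i$ on the domain $S_i$, a free module of finite rank over $C_{[b_i]}/t$, is injective, and $d\notin tC_{[b_i]}$. So $d\ne0$ lies in no height one prime of the noetherian domain $C_{[b_i]}$, and by Krull's principal ideal theorem $d$ is a unit. Hence $u_iv=1$ for some $v\in R_{[b_i]}$, and $u_i(vu_i-1)=0$ gives $vu_i=1$ in the domain $R_{[b_i]}$.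

**Step 4: the obstruction vanishes.** By (11), $u_j=u_iE$ on $R_{[b_ib_j]}$, and $E\equiv1$ mod $t^{nm}$. So the $u_i$ define an element of $\Gamma(R/t^{nm})=R/t^{nm}$. Let $\tilde u\in R$ lift it. As $\tilde u\equiv u_i$ mod $t$, $u_i$ is a unit and $tR_{[b_i]}\subset\operatorname{rad}R_{[b_i]}$, $\tilde u$ is a unit of $R_{[b_i]}$, and $\tilde u^{-1}u_i=1+t^{nm}v_i$ with $v_i\in R_{[b_i]}$. Comparing coefficients of $t^{nm}$ in $\tilde u^{-1}u_j=\tilde u^{-1}u_iE$ and using (12),
$$\bar v_j=\bar v_i+g_{ij}^m\quad\text{in }S_{ij},$$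
for all $i,j$. By Lemma 7.4 with $Q=m$, $g_{ij}=w_j-w_i$ with $w_i\in S_i$ homogeneous of degree $-n$.

**Step 5: correction.** Put $s_i'=s_i-t^nfw_i\in(M/t^{n+1}M)_{b_i}$, where $fw_i\in fS_i=(M/tM)_{b_i}$. By (9), $s_j'-s_i'=t^nf(g_{ij}-w_j+w_i)=0$. So $s^{(n+1)}=(s_i')_i\in\Gamma(M/t^{n+1}M)$ is homogeneous of degree $\nu$ and lifts $s^{(n)}$. $\square$

## 9. Local cohomology and the end of the proof of Theorem A

**Facts recalled.** Let $A$ be a noetherian local ring with maximal ideal $\mathfrak m$. If $(a_1,\dots,a_k)$ is $\mathfrak m$-primary, $H^i_{\mathfrak m}(X)$ is the cohomology of the Čech complex $0\to X\to\prod X_{a_i}\to\prod_{i<j}X_{a_ia_j}\to\cdots$. For $X$ finitely generated, $\operatorname{depth}X\ge2$ iff $H^0_{\mathfrak m}(X)=H^1_{\mathfrak m}(X)=0$. If $A$ is regular of dimension $d$ and $X$ is finitely generated, then $H^i_{\mathfrak m}(X)$ is the Matlis dual of $\operatorname{Ext}_A^{d-i}(X,A)$ (local duality), and $\operatorname{pd}X=d-\operatorname{depth}X$ for $X\neq0$ (Auslander–Buchsbaum).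

**Step 1: the local ring.** Let $\mathfrak p$ be a minimal prime over $J$ and $h=\operatorname{ht}\mathfrak p\ge2$. Let $\mathfrak P$ be its preimage under $C\to S$ and $A=C_{\mathfrak P}$, with maximal ideal $\mathfrak m$. Since $S$ is integral over the normal domain $\bar C$, $\operatorname{ht}(\mathfrak p\cap\bar C)=h$, so $A$ is regular local of dimension $h+1$. As $\operatorname{Spec}S\to\operatorname{Spec}\bar C$ is a homeomorphism and $\mathfrak p$ is minimal over $J$, the ideal $(t,b_1,\dots,b_r)A$ is $\mathfrak m$-primary.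

**Step 2: $H^2_{\mathfrak m}(M_{\mathfrak P})$ is killed by a power of $t$.** *This is where reflexivity enters.* It is the Matlis dual of $\operatorname{Ext}_A^{h-1}(M_{\mathfrak P},A)$. Let $\mathfrak q$ be a nonmaximal prime of $A$; then $\dim A_{\mathfrak q}\le h$. As $M$ is reflexive (Lemma 7.1), $\operatorname{depth}M_{\mathfrak q}\ge\min(2,\dim A_{\mathfrak q})$, so $\operatorname{pd}M_{\mathfrak q}\le\max(0,\dim A_{\mathfrak q}-2)\le h-2$, and $\operatorname{Ext}_A^{h-1}(M_{\mathfrak P},A)_{\mathfrak q}=0$. So this Ext module has finite length and is killed by a power of $\mathfrak m\ni t$; so is its dual. Also $H^1_{\mathfrak m}(M_{\mathfrak P})=0$, because $\dim A\ge3$ and reflexivity gives depth $\ge2$.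

**Step 3: the sections $s^{(n)}$ give classes.** From $0\to M_{\mathfrak P}\xrightarrow{t^n}M_{\mathfrak P}\to M_{\mathfrak P}/t^n\to0$ we get injections
$$\partial_n\colon H^1_{\mathfrak m}(M_{\mathfrak P}/t^n)\hookrightarrow H^2_{\mathfrak m}(M_{\mathfrak P}).$$
If $e\in H^1_{\mathfrak m}(M_{\mathfrak P}/t^{n+1})$ has image $e'$ in $H^1_{\mathfrak m}(M_{\mathfrak P}/t^n)$, then $\partial_n(e')=t\,\partial_{n+1}(e)$: the projection $M/t^{n+1}\to M/t^n$ extends to a map from the sequence for $t^{n+1}$ to the one for $t^n$ which is $t$ on the left term and the identity on the middle term.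

Since $t$ is nilpotent on $M_{\mathfrak P}/t^n$, all Čech terms involving $t$ vanish, so its local cohomology can be computed with $b_1,\dots,b_r$ alone, and
$$H^1_{\mathfrak m}(M_{\mathfrak P}/t^n)=\operatorname{coker}\big(M_{\mathfrak P}/t^n\to\Gamma(M_{\mathfrak P}/t^n)\big).$$
Let $e_n$ be the class of the image of $s^{(n)}$ from Proposition 8.1. Then $e_{n+1}\mapsto e_n$.

**Step 4: contradiction.** We get $\partial_1(e_1)=t^{n-1}\partial_n(e_n)=0$ for $n\gg0$ by Step 2, so $e_1=0$. That is, $f\in(M/tM)_{\mathfrak P}=fJ_{\mathfrak p}$, since inverting $\bar C\setminus(\mathfrak p\cap\bar C)$ in $S$ gives $S_{\mathfrak p}$. Hence $J_{\mathfrak p}=S_{\mathfrak p}$, contradicting $J\subset\mathfrak p$. So $J=S$.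

Thus $\operatorname{gr}P=fS$, and Proposition 3.1 gives $P=aU=Ua$ with $a$ a semi-invariant. **Theorem A is proved.** $\blacksquare$

## 10. Perfect Lie algebras: proof of Theorem B

Let $[L,L]=L$. The weight of a semi-invariant vanishes on $[L,L]=L$, so every semi-invariant is central. By Theorem A, every height one prime of $U$ is $aU$ with $a\in Z$.

Let $q$ be a height one prime of $Z$. By Proposition 6.1, $P_q$ is a height one prime of $U$, so $P_q=aU$ with $a\in Z$. If $au\in Z$ with $u\in U$, then $u\in U\cap K=Z$. Hence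
$$q=P_q\cap Z=aU\cap Z=aZ .$$
So $Z$ is a noetherian domain all of whose height one primes are principal, i.e. $Z$ is factorial. $\blacksquare$

**Example 10.1.** Let $p>2$ and $L=\mathfrak{sl}_2$ with basis $e,f,h$, $[h,e]=2e$, $[h,f]=-2f$, $[e,f]=h$; then $[L,L]=L$. The element $e^p$ is central, because $(\operatorname{ad}e)^3=0$ on $L$ and $p\ge3$. Let $q$ be a height one prime of $Z$ containing $e^p$. By Theorem B, $P_q=aU$ with $a$ central, and $e^p=au$. Comparing symbols, $\bar a$ is a scalar times $e^k$ with $0<k\le p$. If $a$ has degree $k$ and commutes with $f$, then the degree $k$ part of $[f,a]$, which is the scalar times $-ke^{k-1}h$, vanishes, so $p\mid k$. Hence $k=p$, $u\in F^*$, and $e^pU=P_q$ is a height one prime, with symbol ideal $e^pS$.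

## 11. Weights, ramification and $\mathrm{Cl}(Z)$: proof of Theorem C

**Step 1: divisors of semi-invariants.** *They linearize the factorization.* Let $\mathrm{Div}(U)$ be the free abelian group on the height one primes $P_q$. For a semi-invariant $a$ define $\operatorname{div}(a)=\sum n_qP_q$ by $aU_q=(\operatorname{rad}U_q)^{n_q}$. This is a finite sum: $aU$ contains some $0\ne z\in Z$, and only the finitely many $q\ni z$ can have $n_q\neq 0$. It is additive on products. If $\operatorname{div}(a)=\operatorname{div}(b)$, then $aU=\bigcap aU_q=\bigcap bU_q=bU$ by (5), so $a\in F^*b$. By Theorem A, $P_q=a_qU$ with $a_q$ a semi-invariant, of weight $\lambda_q$ say.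

**Step 2: the weight homomorphism.** Define $\mathrm{wt}\colon\mathrm{Div}(U)\to\operatorname{Hom}_F(L,F)$ by $P_q\mapsto\lambda_q$. By (1), products of semi-invariants are semi-invariants and weights add. A semi-invariant $a$ with divisor $\sum n_qP_q$ is, by Step 1, an $F^*$-multiple of $\prod a_q^{n_q}$, so $\mathrm{wt}(\operatorname{div}a)$ is the weight of $a$. Hence $\Lambda\subset\operatorname{im}(\mathrm{wt})$. Since $p\lambda_q=0$, every element of the image is a combination of the $\lambda_q$ with coefficients in $\{0,\dots,p-1\}$, hence the weight of a product of powers of the $a_q$. So $\operatorname{im}(\mathrm{wt})=\Lambda$; it is a group with $p\Lambda=0$. Semi-invariants of distinct weights are simultaneous eigenvectors of the $K$-linear maps $\operatorname{ad}x$ on $D$ with distinct eigencharacters, hence linearly independent over $K$. So $|\Lambda|\le[D:K]<\infty$, and $\Lambda$ is a finite elementary abelian $p$-group.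

**Step 3: the kernel.** Every element of $\mathrm{Div}(U)$ is $\operatorname{div}(a)-\operatorname{div}(b)$ with $a,b$ products of $a_q$'s. If it has weight $0$, then $a$ and $b$ have equal weight $\mu$, and it equals $\operatorname{div}(ab^{p-1})-\operatorname{div}(b^p)$, where $ab^{p-1}$ and $b^p$ have weight $p\mu=0$, so lie in $Z$. Conversely, elements of $Z$ have weight $0$. So $\ker(\mathrm{wt})$ is the group $\mathrm{PDiv}$ of divisors of elements of $K^*$ (with $\operatorname{div}(x/y)=\operatorname{div}x-\operatorname{div}y$ for nonzero $x,y\in Z$).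

**Step 4: the exact sequence.** The map $\mathrm{Div}(Z)\to\mathrm{Div}(U)$, $q\mapsto e_qP_q$, is injective with cokernel $\bigoplus_q\mathbb Z/e_q$. It carries the principal divisors of $Z$ onto $\mathrm{PDiv}$, since $xU_q=q^vU_q=(\operatorname{rad}U_q)^{e_qv}$ for $x\in K^*$ of $q$-adic valuation $v$. Dividing by $\mathrm{PDiv}$ and using $\mathrm{Div}(U)/\mathrm{PDiv}\cong\Lambda$ gives (2).

**Step 5: consequences.** As $p\Lambda=0$ and $\mathbb Z/e_q$ is a quotient of $\Lambda$, $e_q\mid p$, so $e_q\in\{1,p\}$. As $\Lambda$ is finite, only finitely many $e_q$ equal $p$. So $|\Lambda|=|\mathrm{Cl}(Z)|\,p^\rho$; since the noetherian normal domain $Z$ is factorial iff $\mathrm{Cl}(Z)=0$, it is factorial iff $|\Lambda|=p^\rho$. If every $P_q$ is generated by a central element, then each $a_q$ is an $F^*$-multiple of it by Step 1, so all $\lambda_q=0$ and $\Lambda=0$. Conversely, if $\Lambda=0$, all $a_q$ are central. $\blacksquare$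

**Example 11.1.** Let $[x,y]=y$. For $u=\sum f_k(x)y^k$ we have $[x,u]=\sum kf_k(x)y^k$, so the eigenvalues of $\operatorname{ad}x$ lie in $\mathbb F_p$; and $\lambda(y)=0$ for every weight. The weight of $y^k$ has $\lambda(x)=k$, so $|\Lambda|=p$. For $q=yU\cap Z$ we have $P_q=yU$ by Proposition 6.1. The center is $F[x^p-x,y^p]$: commuting with $x$ leaves only exponents $k$ divisible by $p$, and then $yf_k(x)=f_k(x-1)y$ forces $f_k(x-1)=f_k(x)$. Writing $f_k=\sum_{i<p}c_i\binom xi$ with $c_i\in F[x^p-x]$ (the $\binom xi$ have degrees $0,\dots,p-1$, so they are a basis of $F[x]$ over $F[x^p-x]$), the equation $f_k(x+1)-f_k(x)=\sum_{i\ge1}c_i\binom x{i-1}=0$ gives $f_k=c_0$. So $Z$ is a polynomial ring, $\mathrm{Cl}(Z)=0$, $q=y^pZ$, and $qU_q=(yU_q)^p$, so $e_q=p$. In the sequence (2) both $\Lambda$ and $\bigoplus_q\mathbb Z/e_q$ have order $p$: $Z$ is factorial, and $yU$ is not centrally generated.
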